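\title{The $\Sigma$-product in $\square^{\omega_1}(\omega+1)$ is normal under the Continuum Hypothesis}

\begin{abstract}
In the box product of $\omega_1$ copies of the convergent sequence $\omega+1$, consider the subspace of points that differ from $\omega$ in only countably many coordinates. It is consistent with ZFC that this $\Sigma$-product is not normal. We show that its nonnormality is not a theorem of ZFC: under the Continuum Hypothesis every open cover of the $\Sigma$-product is refined by a partition into clopen sets. The proof works for arbitrary zero-dimensional compact metrizable factors and rests on a ZFC theorem: given an open cover, any $\omega_1$ points can be covered by a disjoint family of clopen sets that refines it.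
\end{abstract}

\section{The question and the results}\label{sec:intro}

Give $\omega+1$ the order topology: the points $n<\omega$ are isolated and converge to $\omega$. The \emph{box product} $\square^{\omega_1}(\omega+1)$ is the set $\prod_{\xi<\omega_1}(\omega+1)$ with the topology generated by all products $\prod_{\xi<\omega_1}A_\xi$ of open sets $A_\xi\subseteq\omega+1$; in contrast with the product topology, all coordinates may be restricted at once. The \emph{$\Sigma$-product} is the subspace
\[
\Sigma(\omega+1)=\bigl\{x\in\square^{\omega_1}(\omega+1):\{\xi<\omega_1:x(\xi)\ne\omega\}\text{ is countable}\bigr\}.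
\]
A space is \emph{normal} if any two disjoint closed sets have disjoint open neighborhoods. It is known to be consistent with ZFC that $\Sigma(\omega+1)$ is not normal. The following question comes from \cite{PS}.

\begin{quote}
\emph{Does ZFC prove that $\Sigma(\omega+1)$ is not normal?}
\end{quote}

The answer is no. We prove this in a setting that costs no extra work. For $\xi<\omega_1$ let $X_\xi$ be a nonempty zero-dimensional compact metrizable space (zero-dimensional means that the clopen sets form a base), and let $*_\xi\in X_\xi$. Put $\operatorname{supp}x=\{\xi:x(\xi)\ne*_\xi\}$ for $x\in\prod_{\xi<\omega_1}X_\xi$, and let $\Sigma$ be the set of all $x$ with countable support, with the topology inherited from the box product. The space $\Sigma(\omega+1)$ is the case $X_\xi=\omega+1$, $*_\xi=\omega$.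

\begin{theorem}[CH]\label{thm:CH}
Every open cover of $\Sigma$ is refined by a partition of $\Sigma$ into clopen sets. In particular $\Sigma$ is paracompact and normal.
\end{theorem}

Since CH is consistent with ZFC (G\"odel), Theorem~\ref{thm:CH} answers the question; together with the consistency of nonnormality it shows that the normality of $\Sigma(\omega+1)$ is independent of ZFC. The Continuum Hypothesis enters only through the inequality $|\Sigma|\le\omega_1$. The substance is the following.

\begin{theorem}[ZFC]\label{thm:ZFC}
Let $\mathcal U$ be an open cover of $\Sigma$ and let $R\subseteq\Sigma$ with $|R|\le\omega_1$. Then there is a pairwise disjoint family $\mathcal V$ of clopen subsets of $\Sigma$, each contained in a member of $\mathcal U$, with $R\subseteq\bigcup\mathcal V$.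
\end{theorem}

To see what is at stake, look at $\Sigma(\omega+1)$. A neighborhood base at a point $x$ consists of the sets
\[
\{y:\ y(\xi)=x(\xi)\text{ for }\xi\in\operatorname{supp}x,\ \ y(\xi)\ge h(\xi)\text{ for }\xi\notin\operatorname{supp}x\},\qquad h\colon\omega_1\to\omega.
\]
Thus a point is a countable object, while a neighborhood of it is a function on $\omega_1$. An open cover attaches such a function to every point, and to refine the cover one has to coordinate these functions along all of $\omega_1$. There is no shortcut through the Lindel\"of property: the points with values in $\{0,1\}$ on the first $\omega$ coordinates and value $\omega$ elsewhere form a closed discrete set of size $2^\omega$.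

The space is the increasing union of the closed subspaces $\{x:\operatorname{supp}x\subseteq\delta\}$, $\delta<\omega_1$, each a box product of countably many factors. Increasing unions of length $\omega_1$ are a familiar way to lose paracompactness, and in the \emph{product} topology this happens here. The sets $\{x:x(\xi)\ne0\}$, $\xi<\omega_1$, cover $\Sigma(\omega+1)$ and have no finite subcover; in the product topology every countable subset lies in a compact subspace, so the space is countably compact, and a countably compact paracompact space is compact. This, and the failure of normality when $2^\omega=2^{\omega_1}$ (see Section~\ref{sec:limits}), suggest the answer yes. But in the box topology the same cover is harmless: the sets $\{x:x(\zeta)=0\text{ for }\zeta<\xi,\ x(\xi)\ne0\}$ are clopen, partition the space, and refine the cover. The wealth of clopen sets that makes neighborhoods hard to describe is also what the proof exploits.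

Section~\ref{sec:scheme} reduces Theorem~\ref{thm:ZFC} to keeping certain countable unions of clopen boxes closed and shows, on an example, the obstruction and the inequality that removes it. Sections~\ref{sec:pieces} and~\ref{sec:tails} construct the boxes, Sections~\ref{sec:slices} and~\ref{sec:closed} prove that the unions are closed, and Section~\ref{sec:limits} gives consequences in ZFC and the limits of the method.

\section{Boxes, slices and cells}\label{sec:prelim}

An ordinal is the set of smaller ordinals, $\mathfrak c=2^\omega$, and CH is the statement $\mathfrak c=\omega_1$. A Hausdorff space is \emph{paracompact} if every open cover has an open refinement that is locally finite, meaning that each point has a neighborhood meeting only finitely many of its members.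

For a family $A=(A_\xi)_{\xi<\omega_1}$ with $A_\xi\subseteq X_\xi$ put $\langle A\rangle=\Sigma\cap\prod_\xi A_\xi$. If all $A_\xi$ are open, this \emph{box} is open by definition; if all $A_\xi$ are closed, it is closed, because its complement is the union of the open sets $\{y:y(\xi)\notin A_\xi\}$. When we describe a subset of $\Sigma$ by conditions ``$y(\xi)\in A_\xi$'' on some of the coordinates, it is the box with $A_\xi=X_\xi$ on the others.

For $y\in\Sigma$ and a finite $Q\subseteq\omega_1$, the \emph{slice}
\[
Z(y,Q)=\{z:z(\xi)=y(\xi)\text{ for all }\xi\notin Q\}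
\]
is a subset of $\Sigma$, and restriction to $Q$ is a homeomorphism of it onto $\prod_{\xi\in Q}X_\xi$, since box and product topologies agree on finite products. So slices are compact and metrizable. We shall use the \emph{tube lemma}: if $L\subseteq Z$ is compact, $x\in X$, and $M\subseteq Z\times X$ is closed and disjoint from $L\times\{x\}$, then $M$ is disjoint from $L\times A$ for some neighborhood $A$ of $x$.

For each $\xi$ fix finite partitions $\mathcal P_{\xi,0}=\{X_\xi\},\mathcal P_{\xi,1},\mathcal P_{\xi,2},\dots$ of $X_\xi$ into nonempty clopen sets such that $\mathcal P_{\xi,m+1}$ refines $\mathcal P_{\xi,m}$ and $\bigcup_m\mathcal P_{\xi,m}$ is a base. (If $B_0,B_1,\dots$ is a countable base of clopen sets, let two points lie in the same member of $\mathcal P_{\xi,m}$ when they belong to the same sets among $B_0,\dots,B_{m-1}$.) The members of $\bigcup_m\mathcal P_{\xi,m}$ are the \emph{cells} of $X_\xi$. Let $N_\xi(m)$ be the member of $\mathcal P_{\xi,m}$ that contains $*_\xi$. These cells decrease with $m$ and form a neighborhood base at $*_\xi$; in particular $N_\xi(m)\cap N_\xi(m')=N_\xi(\max(m,m'))$.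 For $\omega+1$ we take $\mathcal P_{\xi,m}=\{\{0\},\dots,\{m-1\},[m,\omega]\}$, so that $N_\xi(m)=[m,\omega]$.

\begin{lemma}\label{lem:cells}
Fix $\xi<\omega_1$.
\begin{itemize}
\item[(a)] If $C\in\mathcal P_{\xi,m}$, $D\in\mathcal P_{\xi,m'}$ and $m\le m'$, then $D\subseteq C$ or $D\cap C=\emptyset$. Hence two cells are nested or disjoint, and the intersection of finitely many cells with a common point is a cell.
\item[(b)] A cell is contained in only finitely many cells.
\item[(c)] Let $C^k$ $(k<\omega)$ be cells, $z^k\in C^k$ and $z^k\to z$, where $z\notin C^k$ for all $k$. Then the $C^k$ are pairwise disjoint for $k$ in some infinite set.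
\end{itemize}
\end{lemma}

\begin{proof}
(a) $D$ lies in one member of $\mathcal P_{\xi,m}$, which is $C$ or is disjoint from $C$. Finitely many cells with a common point form a chain, and their intersection is its least element.

(b) Let $C\in\mathcal P_{\xi,m}$. Each $\mathcal P_{\xi,m'}$ with $m'\le m$ has at most one member containing $C$. If $m'>m$ and $C\subseteq D\in\mathcal P_{\xi,m'}$, then $D\subseteq C$ by (a), so $D=C$.

(c) We show that each $C^k$ is disjoint from $C^l$ for all but finitely many $l$; the infinite set is then chosen recursively, each new index beyond the finitely many exceptions for the earlier ones. Since $C^k$ is closed and $z\notin C^k$, for large $l$ we have $z^l\notin C^k$, so $C^l\not\subseteq C^k$. If such a $C^l$ meets $C^k$, then $C^l\supseteq C^k$ by (a). If this happened for infinitely many $l$, then by (b) a single cell $D$ would equal $C^l$ for infinitely many $l$, and $z=\lim z^l\in D$ because $D$ is closed. This contradicts $z\notin C^l$.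
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:CH} from Theorem~\ref{thm:ZFC}]
A point of $X_\xi$ is determined by the sequence of members of $\mathcal P_{\xi,0},\mathcal P_{\xi,1},\dots$ that contain it, so $|X_\xi|\le\mathfrak c$. A point of $\Sigma$ is determined by its countable support and its values there, so $|\Sigma|\le\omega_1^{\omega}\cdot\mathfrak c^{\omega}=\mathfrak c$. Under CH we may therefore take $R=\Sigma$ in Theorem~\ref{thm:ZFC}, and the nonempty members of $\mathcal V$ form the required partition. A partition into open sets is locally finite, since each member meets only itself; so $\Sigma$ is paracompact. For normality let $H,K$ be disjoint closed sets, let $\mathcal V$ be a clopen partition refining $\{\Sigma\setminus H,\Sigma\setminus K\}$, and let $U$ be the union of the members of $\mathcal V$ that meet $H$. Both $U$ and $\Sigma\setminus U$ are unions of members of $\mathcal V$, hence open, and $H\subseteq U$. A member that meets $H$ is not contained in $\Sigma\setminus H$, so it is contained in $\Sigma\setminus K$. Thus $K\subseteq\Sigma\setminus U$.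
\end{proof}

\section{The scheme and the obstruction}\label{sec:scheme}

Fix the open cover $\mathcal U$, and call a subset of $\Sigma$ \emph{small} if it is contained in a member of $\mathcal U$. We may assume $R\ne\emptyset$ and write $R=\{r_\alpha:\alpha<\omega_1\}$, with repetitions allowed. The natural plan is to cover $r_\alpha$ at stage $\alpha$ and to subtract what was covered before. This produces open sets only if the part covered before is closed.

\begin{lemma}\label{lem:scheme}
Suppose that for each $\alpha<\omega_1$ there is a pairwise disjoint family $\mathcal W_\alpha$ of small clopen sets with $r_\alpha\in W_\alpha:=\bigcup\mathcal W_\alpha$, and that $O_\lambda:=\bigcup_{\alpha<\lambda}W_\alpha$ is closed for every $\lambda<\omega_1$. Then the conclusion of Theorem~\ref{thm:ZFC} holds.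
\end{lemma}

\begin{proof}
Each $O_\alpha$ is clopen, so the members of $\mathcal V=\{V\setminus O_\alpha:\alpha<\omega_1,\ V\in\mathcal W_\alpha\}$ are small clopen sets. Two of them with the same $\alpha$ are disjoint because $\mathcal W_\alpha$ is disjoint. If $\alpha<\beta$, $V\in\mathcal W_\alpha$ and $V'\in\mathcal W_\beta$, then $V\subseteq O_\beta$, so $V$ misses $V'\setminus O_\beta$. A point of $\bigcup_\alpha W_\alpha$ lies in $W_\alpha\setminus O_\alpha$ for the least $\alpha$ with the point in $W_\alpha$; hence $\bigcup\mathcal V=\bigcup_\alpha W_\alpha\supseteq R$.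
\end{proof}

A single small box around $r_\alpha$ will not do for $W_\alpha$: the union of the boxes $\{y:y(0)=k\}$, $k<\omega$, in $\Sigma(\omega+1)$ is not closed. The missing limit points violate the condition of each box in one coordinate only. This suggests sets that ignore finitely many coordinates. Given a countable ordinal $\delta$ and clopen sets $U_\xi\subseteq X_\xi$ $(\xi<\delta)$, the set of $y\in\Sigma$ with $y(\xi)\in U_\xi$ for all $\xi<\delta$ is a \emph{cylinder}, and the set of $y\in\Sigma$ with $y(\xi)\in U_\xi$ for all but finitely many $\xi<\delta$ is an \emph{almost cylinder}.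

\begin{lemma}\label{lem:almost}
The union of countably many almost cylinders is clopen.
\end{lemma}

\begin{proof}
An almost cylinder is a union of open boxes, one for each finite set of ignored coordinates. Let $T_j$ $(j<\omega)$ be given by $\delta_j$ and $(U^j_\xi)_{\xi<\delta_j}$, and let $y\notin\bigcup_jT_j$. The sets $J_j=\{\xi<\delta_j:y(\xi)\notin U^j_\xi\}$ are infinite. Choose distinct $\xi_{j,i}\in J_j$ for $(j,i)\in\omega\times\omega$, by recursion along an enumeration of $\omega\times\omega$. The box of all $z$ with $z(\xi)\notin U^j_\xi$ whenever $\xi=\xi_{j,i}$ is an open neighborhood of $y$ that misses every $T_j$.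
\end{proof}

We shall see in Section~\ref{sec:pieces} that some almost cylinder $T_\alpha\ni r_\alpha$ over a countable $\delta_\alpha\supseteq\operatorname{supp}r_\alpha$ splits into countably many cylinders, each of which becomes small once it is given a \emph{tail}: a condition $y(\eta)\in N_\eta(g(\eta))$ on every coordinate $\eta\ge\delta_\alpha$. Smallness asks that $g$ be large. The following example shows that closedness asks for upper bounds on the tails, and which ones.

\begin{example}\label{ex:tails}
Work in $\Sigma(\omega+1)$. Let $0<\delta_0<\delta_1<\cdots$ be countable ordinals with supremum $\delta_\omega$, let $g_k,g'_k\colon[\delta_k,\omega_1)\to\omega$, and put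
\begin{align*}
V_k&=\{y:\ y(0)=k,\ \ y(\eta)\ge g_k(\eta)\text{ for }\eta\ge\delta_k\},\\
V'_k&=\{y:\ y(0)>k,\ \ y(\eta)\ge g'_k(\eta)\text{ for }\eta\ge\delta_k\},
\end{align*}
and $O=\bigcup_k(V_k\cup V'_k)$.

\emph{Shrinking the tails does not remove limit points.} Whatever the $g_k$ are, let $y^*(\eta)=\max\{g_k(\eta):\delta_k\le\eta\}$ for $\delta_0\le\eta<\delta_\omega$, a maximum of finitely many numbers, and $y^*(\xi)=\omega$ elsewhere. Let $y^k$ agree with $y^*$ except that $y^k(0)=k$. Then $y^k\in V_k$ and $y^k\to y^*\notin\bigcup_kV_k$. A coordinate $\eta<\delta_\omega$ sees only finitely many of the tails, so enlarging the $g_k$ moves $y^*$ and does not destroy it. The point $y^*$ has to be covered by some $V'_l$, and it is not if $g'_l(\delta_l)>y^*(\delta_l)$ for all $l$.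

\emph{An inequality that makes $O$ closed.} Suppose that
\begin{equation}\label{eq:pair}
g'_l(\eta)\le\max\bigl(g_k(\eta),g_l(\eta)\bigr)\qquad\text{whenever }k<l\text{ and }\eta\ge\delta_l.
\end{equation}
Let $y\notin O$. If $y(0)=j<\omega$, the neighborhood $\{z:z(0)=j\}$ of $y$ meets only the finitely many closed sets $V_j,V'_0,\dots,V'_{j-1}$, so $y\notin\overline O$. Let $y(0)=\omega$. For each $l$ there is $\eta'_l\ge\delta_l$ with $y(\eta'_l)<g'_l(\eta'_l)$, as $y\notin V'_l$. Let $K$ be the set of $k$ such that $y(\eta)\ge g_k(\eta)$ for all $\eta\ge\delta_k$. Two elements $k<l$ of $K$ would give $y\in V'_l$ by \eqref{eq:pair}; so $|K|\le1$. For $k\notin K$ pick $\eta_k\ge\delta_k$ with $y(\eta_k)<g_k(\eta_k)$. The values $y(\eta_k),y(\eta'_l)$ are isolated points of $\omega+1$, so the set of $z$ with $z(\eta_k)=y(\eta_k)$ $(k\notin K)$, $z(\eta'_l)=y(\eta'_l)$ $(l<\omega)$ and $z(0)>k$ $(k\in K)$ is an open neighborhood of $y$, and it misses $O$.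

Finally, \eqref{eq:pair} is compatible with prescribed lower bounds $g_l\ge h_l$, $g'_l\ge h'_l$: take $g_l=g'_l=\max(h_l,h'_l)$.
\end{example}

The general proof has the same shape. Two boxes that a limit point almost satisfies determine a third box that contains it, provided that the tail of the third is no thinner than the intersection of the tails of the two.

\section{Pieces}\label{sec:pieces}

For each $x\in\Sigma$ choose cells $H_x(\xi)\ni x(\xi)$ such that the box $\langle H_x\rangle$ is small; this is possible since cells form a base in every factor. By recursion choose strictly increasing countable ordinals $\delta_\alpha$ $(\alpha<\omega_1)$ with $\operatorname{supp}r_\alpha\subseteq\delta_\alpha$, and for each $\alpha$ fix finite sets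
\[
\emptyset=I^0_\alpha\subseteq I^1_\alpha\subseteq\cdots\qquad\text{with}\qquad\bigcup_nI^n_\alpha=\delta_\alpha .
\]
Given cells $U^\alpha_\xi\ni r_\alpha(\xi)$ $(\xi<\delta_\alpha)$, let
\[
T^n_\alpha=\{y\in\Sigma:y(\xi)\in U^\alpha_\xi\text{ for }\xi\in\delta_\alpha\setminus I^n_\alpha\},\qquad T_\alpha=\bigcup_nT^n_\alpha .
\]
The $T^n_\alpha$ are increasing clopen sets, and $T_\alpha$ is the almost cylinder of $(U^\alpha_\xi)_{\xi<\delta_\alpha}$, because every finite subset of $\delta_\alpha$ lies in some $I^n_\alpha$.

The set $T^n_\alpha$ is a thickening of the compact slice $Z(r_\alpha,I^n_\alpha)$. Finitely many boxes $\langle H_u\rangle$ cover the slice, and they will cover $T^n_\alpha$, as far as coordinates below $\delta_\alpha$ are concerned, if $U^\alpha_\xi\subseteq H_u(\xi)$ for $\xi\notin I^n_\alpha$. One choice of the $U^\alpha_\xi$ must serve all $n$. This is possible because a given $\xi<\delta_\alpha$ lies outside $I^n_\alpha$ for only finitely many $n$; it is here that countable supports are used, and for this reason the coordinates beyond $\delta_\alpha$ need a different treatment.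

\begin{proposition}\label{prop:pieces}
For each $\alpha<\omega_1$ there are cells $U^\alpha_\xi\ni r_\alpha(\xi)$ $(\xi<\delta_\alpha)$ and a set $\mathcal C_\alpha$, whose elements $p$ are called \emph{pieces of level} $\alpha(p)=\alpha$ and carry a \emph{depth} $n(p)<\omega$, cells $C_{p,\xi}$ $(\xi<\delta_\alpha)$ and numbers $h_p(\eta)<\omega$ $(\delta_\alpha\le\eta<\omega_1)$, such that, with $\operatorname{cyl}(p)=\{y\in\Sigma:y(\xi)\in C_{p,\xi}\text{ for }\xi<\delta_\alpha\}$:
\begin{itemize}
\item[(P1)] for each $n$ only finitely many $p\in\mathcal C_\alpha$ have depth $\le n$; so $\mathcal C_\alpha$ is countable;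
\item[(P2)] $C_{p,\xi}=U^\alpha_\xi$ for $\xi\in\delta_\alpha\setminus I^{n(p)}_\alpha$;
\item[(P3)] the cylinders $\operatorname{cyl}(p)$, $p\in\mathcal C_\alpha$, are pairwise disjoint, and those with $n(p)\le n$ have union $T^n_\alpha$; so they partition $T_\alpha$;
\item[(P4)] the set $\{y\in\operatorname{cyl}(p):y(\eta)\in N_\eta(h_p(\eta))\text{ for }\eta\ge\delta_\alpha\}$ is small.
\end{itemize}
\end{proposition}

\begin{proof}
Fix $\alpha$ and drop it from the notation. The slice $K_n=Z(r,I^n)$ is compact and is covered by the open sets $\langle H_u\rangle$, $u\in K_n$; choose a finite $E_n\subseteq K_n$ with $K_n\subseteq\bigcup_{u\in E_n}\langle H_u\rangle$. For $\xi<\delta$ put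
\[
U_\xi=\bigcap\{H_u(\xi):u\in E_n,\ \xi\notin I^n\}.
\]
Only finitely many $n$ are involved, and $n=0$ is among them. If $u\in E_n$ and $\xi\notin I^n$, then $r(\xi)=u(\xi)\in H_u(\xi)$. By Lemma~\ref{lem:cells}(a), $U_\xi$ is a cell containing $r(\xi)$.

Choose $m_n$ such that, for each $\xi\in I^n$, the finitely many cells $U_\xi$ and $H_u(\xi)$ $(u\in E_n)$ belong to $\bigcup_{m\le m_n}\mathcal P_{\xi,m}$. By Lemma~\ref{lem:cells}(a), every member of $\mathcal P_{\xi,m_n}$ is contained in or disjoint from each of these cells. For $s\in\prod_{\xi\in I^n}\mathcal P_{\xi,m_n}$ consider the cylinder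
\[
Y_{n,s}=\{y\in\Sigma:\ y(\xi)\in s(\xi)\text{ for }\xi\in I^n,\ \ y(\xi)\in U_\xi\text{ for }\xi\in\delta\setminus I^n\}.
\]
For fixed $n$ these finitely many cylinders partition $T^n$; for $n=0$ there is one, namely $T^0$. Let $n\ge1$. A point $y\in T^n$ is in $T^{n-1}$ exactly if $y(\xi)\in U_\xi$ for all $\xi\in I^n\setminus I^{n-1}$. If $s(\xi)\subseteq U_\xi$ for all these $\xi$, then $Y_{n,s}\subseteq T^{n-1}$; otherwise $s(\xi)\cap U_\xi=\emptyset$ for one of them, and $Y_{n,s}\cap T^{n-1}=\emptyset$. So the cylinders of the second kind partition $T^n\setminus T^{n-1}$.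

Let $\mathcal C_\alpha$ consist of the triples $p=(\alpha,n,s)$ with $n=0$ or $Y_{n,s}\cap T^{n-1}=\emptyset$. Put $n(p)=n$, $C_{p,\xi}=s(\xi)$ for $\xi\in I^n$ and $C_{p,\xi}=U_\xi$ for $\xi\in\delta\setminus I^n$, so that $\operatorname{cyl}(p)=Y_{n,s}$. Then (P1) and (P2) hold by definition, and (P3) holds because $T^n$ is the disjoint union of $T^0,T^1\setminus T^0,\dots,T^n\setminus T^{n-1}$.

For (P4) let $p=(\alpha,n,s)$. Pick $w\in K_n$ with $w(\xi)\in s(\xi)$ for $\xi\in I^n$, and $v\in E_n$ with $w\in\langle H_v\rangle$. For $\xi\in I^n$ the cell $s(\xi)$ meets $H_v(\xi)$ at $w(\xi)$, hence $s(\xi)\subseteq H_v(\xi)$. For $\xi\in\delta\setminus I^n$ we have $U_\xi\subseteq H_v(\xi)$ by the definition of $U_\xi$. For $\eta\ge\delta$ we have $v(\eta)=r(\eta)=*_\eta$, so there is $h_p(\eta)$ with $N_\eta(h_p(\eta))\subseteq H_v(\eta)$. The set in (P4) is then contained in the small box $\langle H_v\rangle$.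
\end{proof}

In Example~\ref{ex:tails}, $V_k$ and $V'_k$ are what the piece of depth $0$ and one piece of depth $1$ of level $k$ look like, with their tails, when $U^k_0=\{k\}$, $U^k_\xi=\omega+1$ for $0<\xi<\delta_k$, $I^1_k=\{0\}$ and $m_1=k+1$.

\begin{remark}\label{rem:countable}
Box products of countably many factors are now finished. Let $X_\eta$ be a single point for $\eta\ge\omega$, and take $\delta_0\ge\omega$. Then the tail condition in (P4) is void, so each $\operatorname{cyl}(p)$ is small. With $\mathcal W_\alpha=\{\operatorname{cyl}(p):p\in\mathcal C_\alpha\}$ we get $W_\alpha=T_\alpha$, and Lemmas~\ref{lem:almost} and~\ref{lem:scheme} give Theorem~\ref{thm:ZFC}. The rest of the proof deals with the tails.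
\end{remark}

\section{Tails}\label{sec:tails}

We must choose, for each piece $p$ and each $\eta\ge\delta_{\alpha(p)}$, a number $\gamma_\eta(p)\ge h_p(\eta)$, subject to an analogue of \eqref{eq:pair}. To find it, suppose that a point $y^*$ satisfies the conditions of a piece $q$ of level $\beta$, tail included, except on a finite set $Q\subseteq\delta_\beta$. Then $y^*\in T_\beta$, so $y^*\in\operatorname{cyl}(q')$ for some $q'\in\mathcal C_\beta$, and we want $y^*$ to satisfy the tail of $q'$. The demand $\gamma_\eta(q')\le\gamma_\eta(q)$, which worked in the example, cannot be made now: $q$ does not know $Q$, so $q'$ can have any depth, and the numbers $h_{q'}(\eta)$, $q'\in\mathcal C_\beta$, need not be bounded. A second piece $p$, of lower level, supplies the missing information. In the situation that will arise, $y^*$ also satisfies the conditions of $p$ off $Q$, while on $Q$ the cells of $p$ and $q$ are disjoint. Then $p$ and $q$ determine $Q$ and bound the depth of $q'$.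

For a piece $p$ and $\beta>\alpha(p)$ let
\[
D(p,\beta)=\{\xi<\delta_{\alpha(p)}:C_{p,\xi}\cap U^\beta_\xi=\emptyset\}\subseteq\delta_\beta .
\]
Call $(p,q)$ a \emph{near pair} if $\alpha(p)<\alpha(q)$ and $D(p,\alpha(q))$ is finite; in this case let $n(p,q)$ be the least $n\ge n(q)$ with $D(p,\alpha(q))\subseteq I^n_{\alpha(q)}$. In Example~\ref{ex:tails}, if $p_k$ is the piece behind $V_k$, then $D(p_k,l)=\{0\}$ and $n(p_k,p_l)=1$ for $k<l$. For $\eta<\omega_1$ let
\[
P_\eta=\bigcup\{\mathcal C_\alpha:\delta_\alpha\le\eta\}
\]
be the set of pieces that need a tail at $\eta$. It is countable by (P1), since $\alpha\le\delta_\alpha$.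

\begin{proposition}\label{prop:gamma}
For each $\eta<\omega_1$ there is a function $\gamma_\eta\colon P_\eta\to\omega$ such that
\begin{itemize}
\item[(G1)] $\gamma_\eta(p)\ge h_p(\eta)$ for all $p\in P_\eta$;
\item[(G2)] if $p,q\in P_\eta$ form a near pair $(p,q)$, $q'\in\mathcal C_{\alpha(q)}$ and $n(q')\le n(p,q)$, then $\gamma_\eta(q')\le\max(\gamma_\eta(p),\gamma_\eta(q))$.
\end{itemize}
\end{proposition}

The two conditions may force a piece to be shrunk on account of higher levels. Imagine pieces $p_j$ of level $0$ and $q,q'_j$ of level $1$ with $n(q'_j)\le n(p_j,q)$ and $h_{q'_j}(\eta)=j$. Then (G1) and (G2) give $\gamma_\eta(p_j)\ge j$ for all $j>\gamma_\eta(q)$. So the tails are not chosen by recursion on the level. They are chosen one coordinate at a time, with all countably many levels that are relevant at $\eta$ in view.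

Condition (G2) says that each set $\{p:\gamma_\eta(p)\le c\}$ is closed under a rule. Call a set $S$ of pieces \emph{saturated} if $q'\in S$ whenever $(p,q)$ is a near pair of elements of $S$, $q'\in\mathcal C_{\alpha(q)}$ and $n(q')\le n(p,q)$. On a finite set $h_p(\eta)$ is bounded, so what we need is that the rule generates only finitely many pieces from finitely many. It does, because it adds pieces only on a level that is already present, and only on the higher level of the pair, so that the levels can be treated once each, from the bottom up.

\begin{lemma}\label{lem:saturated}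
Every finite set $F$ of pieces is contained in a finite saturated set $S$ all of whose elements have levels that occur in $F$.
\end{lemma}

\begin{proof}
Let $\alpha_1<\dots<\alpha_k$ be the levels that occur in $F$. Define numbers $n_j$ and sets $F_j=\{p\in\mathcal C_{\alpha_j}:n(p)\le n_j\}$, finite by (P1), by recursion on $j$. Let $n_j$ be so large that $n(p)\le n_j$ for all $p\in F\cap\mathcal C_{\alpha_j}$, and $D(p,\alpha_j)\subseteq I^{n_j}_{\alpha_j}$ for all $p\in F_1\cup\dots\cup F_{j-1}$ with $D(p,\alpha_j)$ finite; these are finitely many requirements, each met by all large numbers. Put $S=F_1\cup\dots\cup F_k\supseteq F$. If $(p,q)$ is a near pair in $S$, then $p\in F_i$ and $q\in F_j$ with $i<j$. We have $n_j\ge n(q)$ and $D(p,\alpha_j)\subseteq I^{n_j}_{\alpha_j}$, so $n(p,q)\le n_j$, and every $q'\in\mathcal C_{\alpha_j}$ with $n(q')\le n(p,q)$ lies in $F_j$.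
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:gamma}]
Let $P_\eta\neq\emptyset$, say $P_\eta=\{p_i:i<\omega\}$. By Lemma~\ref{lem:saturated} choose finite saturated sets $S_i\subseteq P_\eta$ with $p_0\in S_0$ and $S_i\cup\{p_{i+1}\}\subseteq S_{i+1}$; they stay inside $P_\eta$ because membership in $P_\eta$ depends only on the level. Let $c_i=\max\{h_p(\eta):p\in S_i\}$, a nondecreasing sequence. For $p\in P_\eta$ let $i(p)$ be the least $i$ with $p\in S_i$, and put $\gamma_\eta(p)=c_{i(p)}$. Then (G1) holds. For (G2) let $i=\max(i(p),i(q))$. Then $p,q\in S_i$, so $q'\in S_i$ by saturation, and $\gamma_\eta(q')\le c_i=\max(\gamma_\eta(p),\gamma_\eta(q))$ by monotonicity.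
\end{proof}

For $p\in\mathcal C_\alpha$ and $\eta\ge\delta_\alpha$ put $C_{p,\eta}=N_\eta(\gamma_\eta(p))$. Now the cell $C_{p,\xi}$ is defined for all $\xi<\omega_1$. Let
\[
V(p)=\langle(C_{p,\xi})_{\xi<\omega_1}\rangle\subseteq\operatorname{cyl}(p),\qquad W_\alpha=\bigcup_{p\in\mathcal C_\alpha}V(p),\qquad O_\lambda=\bigcup_{\alpha<\lambda}W_\alpha .
\]

\begin{lemma}\label{lem:W}
The sets $V(p)$, $p\in\mathcal C_\alpha$, are small, clopen and pairwise disjoint, $r_\alpha\in W_\alpha$, and $W_\alpha$ is clopen.
\end{lemma}

\begin{proof}
Each $V(p)$ is a box of clopen sets, and by (G1) it is contained in the small set of (P4). Disjointness follows from (P3). Since $r_\alpha\in T^0_\alpha$, we have $r_\alpha\in\operatorname{cyl}(p)$ for some $p\in\mathcal C_\alpha$, and $r_\alpha(\eta)=*_\eta\in C_{p,\eta}$ for $\eta\ge\delta_\alpha$; so $r_\alpha\in V(p)$. The set $W_\alpha$ is open. Let $y\in\overline{W_\alpha}$. As $W_\alpha\subseteq T_\alpha$ and $T_\alpha$ is closed by Lemma~\ref{lem:almost}, $y\in\operatorname{cyl}(p)$ for some $p\in\mathcal C_\alpha$. This cylinder is open and, by (P3), meets $W_\alpha$ exactly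 in $V(p)$. Hence $y\in\overline{V(p)}=V(p)$.
\end{proof}

By Lemma~\ref{lem:scheme} it remains to prove that $O_\lambda$ is closed for all $\lambda<\omega_1$.

\section{Countable unions of closed boxes}\label{sec:slices}

Condition (G2) speaks of points that miss a box in finitely many coordinates, whereas an arbitrary point of $\overline{O_\lambda}$ has no visible relation to any single $V(p)$. The next lemma bridges the gap: if a countable union of closed boxes is not closed, this already shows in a slice, though possibly at a different point.

\begin{lemma}\label{lem:slices}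
Let $\Pi$ be countable, let $C_{p,\xi}\subseteq X_\xi$ be closed for $p\in\Pi$, $\xi<\omega_1$, and let $O=\bigcup_{p\in\Pi}\langle C_p\rangle$, where $C_p=(C_{p,\xi})_{\xi<\omega_1}$. If $O$ is not closed in $\Sigma$, then there are a finite set $Q\subseteq\omega_1$, a point $y^*\in\Sigma\setminus O$ and points $y^k\in O\cap Z(y^*,Q)$ with $y^k\to y^*$.
\end{lemma}

\begin{proof}
Let $y\in\overline O\setminus O$, and for $p\in\Pi$ let $F_p=\{\xi:y(\xi)\notin C_{p,\xi}\}$. Boxes that $y$ violates infinitely often can be discarded all at once. Let $\Pi_\infty=\{p:F_p\text{ is infinite}\}$, choose distinct $\xi_p\in F_p$ for $p\in\Pi_\infty$ by recursion along an enumeration of this countable set, and put $G_{\xi_p}=X_{\xi_p}\setminus C_{p,\xi_p}$ and $G_\xi=X_\xi$ for all other $\xi$. Then $\langle G\rangle$ is an open neighborhood of $y$ that misses $\langle C_p\rangle$ for all $p\in\Pi_\infty$.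

Let $b_0,b_1,\dots$ be a one-to-one enumeration of the countably infinite set $B=\omega\cup\bigcup\{F_p:p\in\Pi\setminus\Pi_\infty\}$, and let $B_n=\{b_i:i<n\}$ and $Z_n=Z(y,B_n)$. It suffices to show that $O\cap Z_n$ is not closed in $Z_n$ for some $n$: since $Z_n$ is metrizable, some sequence in $O\cap Z_n$ then converges to a point $y^*\in Z_n\setminus O$, and $Z_n=Z(y^*,B_n)$.

Suppose that $O\cap Z_n$ is closed in $Z_n$ for all $n$. We choose clopen sets $A_{b_n}\ni y(b_n)$ recursively so that
\[
L_n=\{z\in Z_n:z(b_i)\in A_{b_i}\text{ for }i<n\}
\]
is disjoint from $O$. This holds for $L_0=\{y\}$. Given $L_n$, which is compact, identify $Z_{n+1}$ with $Z_n\times X_{b_n}$. Then $L_n$ becomes $L_n\times\{y(b_n)\}$, which is disjoint from the closed set $O\cap Z_{n+1}$. The tube lemma and zero-dimensionality give a clopen $A_{b_n}\ni y(b_n)$ such that $L_{n+1}=L_n\times A_{b_n}$ misses $O$.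

Put $A_\xi=X_\xi$ for $\xi\notin B$. The neighborhood $\langle(A_\xi\cap G_\xi)_\xi\rangle$ of $y$ meets $O$, hence meets $\langle C_p\rangle$ for some $p\in\Pi\setminus\Pi_\infty$; so $A_\xi\cap C_{p,\xi}\ne\emptyset$ for all $\xi$. Choose $z(\xi)\in A_\xi\cap C_{p,\xi}$ for $\xi$ in the finite set $F_p$, and let $z(\xi)=y(\xi)$ for $\xi\notin F_p$. Then $z\in\langle C_p\rangle\subseteq O$. Take $n$ with $F_p\subseteq B_n$. Then $z\in Z_n$, and $z(b_i)\in A_{b_i}$ for all $i<n$, whether $b_i\in F_p$ or $z(b_i)=y(b_i)$. Thus $z\in L_n\cap O$, a contradiction.
\end{proof}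

\begin{remark}\label{rem:uncountable}
Countability of $\Pi$ cannot be dropped. In $\Sigma(\omega+1)$ let $O$ be the set of $x$ with $x(0)\le x(1)\le\cdots<\omega$ on the first $\omega$ coordinates and $x(\xi)=\omega$ for $\xi\ge\omega$; it is a union of $\mathfrak c$ singletons, which are closed boxes. If a slice $Z(y,Q)$ meets $O$ and $m<\omega$ exceeds all elements of $Q\cap\omega$, then $y(m)<\omega$ bounds the free coordinates, so $O\cap Z(y,Q)$ is finite and therefore closed. Yet every neighborhood of the constant point $\omega$ meets $O$.
\end{remark}

\section{The unions $O_\lambda$ are closed}\label{sec:closed}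

\begin{proposition}\label{prop:closed}
$O_\lambda$ is closed for every $\lambda<\omega_1$.
\end{proposition}

\begin{proof}
We use induction on $\lambda$. We have $O_0=\emptyset$, and $O_{\mu+1}=O_\mu\cup W_\mu$ is closed by the induction hypothesis and Lemma~\ref{lem:W}. Let $\lambda$ be a limit ordinal and suppose that $O_\lambda$ is not closed. It is the union of the boxes $V(p)$ over the countable set $\Pi=\bigcup_{\alpha<\lambda}\mathcal C_\alpha$, so Lemma~\ref{lem:slices} yields a finite $Q$, a point $y^*\notin O_\lambda$ and points $y^k\in O_\lambda$ that agree with $y^*$ off $Q$ and converge to $y^*$. Choose $p_k\in\Pi$ with $y^k\in V(p_k)$. We pass to subsequences four times, in order to reach the situation described at the start of Section~\ref{sec:tails}.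
\begin{itemize}
\item[(1)] \emph{The levels $\alpha(p_k)$ are strictly increasing.} For each $\mu<\lambda$ only finitely many $k$ have $\alpha(p_k)\le\mu$; otherwise $y^*\in\overline{O_{\mu+1}}=O_{\mu+1}\subseteq O_\lambda$ by the induction hypothesis, as $\mu+1<\lambda$. So after any $k$ there is an $l$ with $\alpha(p_l)>\alpha(p_k)$.
\item[(2)] \emph{There is a finite set $Q'$ with $\{\xi:y^*(\xi)\notin C_{p_k,\xi}\}=Q'$ for all $k$.} For $\xi\notin Q$ we have $y^*(\xi)=y^k(\xi)\in C_{p_k,\xi}$, so these sets are subsets of the finite set $Q$, and one of them occurs infinitely often.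
\item[(3)] \emph{$C_{p_k,\xi}\cap C_{p_l,\xi}=\emptyset$ for $k\ne l$ and $\xi\in Q'$.} For $\xi\in Q'$ the cells $C_{p_k,\xi}$ contain $y^k(\xi)$, which converges to $y^*(\xi)$, and do not contain $y^*(\xi)$. Apply Lemma~\ref{lem:cells}(c) successively for the finitely many $\xi\in Q'$.
\item[(4)] \emph{$Q'\subseteq\delta_{\alpha(p_k)}$ for all $k$.} If $\xi\ge\delta_{\alpha(p_k)}$, then $*_\xi\in C_{p_k,\xi}$. By (3), for $\xi\in Q'$ this happens for at most one $k$. Discard these finitely many $k$.
\end{itemize}
Let $p=p_0$, $q=p_1$ and $\beta=\alpha(q)$, so that $\alpha(p)<\beta<\lambda$. By (2),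
\begin{equation}\label{eq:off}
y^*(\xi)\in C_{p,\xi}\cap C_{q,\xi}\qquad\text{for all }\xi\notin Q'.
\end{equation}

\emph{$(p,q)$ is a near pair.} Let $\xi<\delta_{\alpha(p)}$ with $\xi\notin Q'\cup I^{n(q)}_\beta$. Then $C_{q,\xi}=U^\beta_\xi$ by (P2), and \eqref{eq:off} shows that $C_{p,\xi}$ meets $U^\beta_\xi$. Hence $D(p,\beta)\subseteq Q'\cup I^{n(q)}_\beta$ is finite. Put $n=n(p,q)\ge n(q)$.

\emph{$Q'\subseteq I^n_\beta$.} Let $\xi\in Q'$, and suppose $\xi\notin I^{n(q)}_\beta$, since otherwise we are done. By (4), $\xi<\delta_{\alpha(p)}$; by (P2) and (3), $C_{p,\xi}\cap U^\beta_\xi=C_{p,\xi}\cap C_{q,\xi}=\emptyset$. So $\xi\in D(p,\beta)\subseteq I^n_\beta$.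

\emph{Coordinates below $\delta_\beta$.} If $\xi\in\delta_\beta\setminus I^n_\beta$, then $\xi\notin Q'$ and $\xi\notin I^{n(q)}_\beta$, so $y^*(\xi)\in C_{q,\xi}=U^\beta_\xi$ by \eqref{eq:off} and (P2). Thus $y^*\in T^n_\beta$, and by (P3) there is $q'\in\mathcal C_\beta$ with $n(q')\le n$ and $y^*(\xi)\in C_{q',\xi}$ for all $\xi<\delta_\beta$.

\emph{Coordinates from $\delta_\beta$ on.} Let $\eta\ge\delta_\beta$. Then $p,q,q'\in P_\eta$, as $\delta_{\alpha(p)}<\delta_\beta\le\eta$, and $\eta\notin Q'$ by (4). By \eqref{eq:off} and (G2),
\[
y^*(\eta)\in C_{p,\eta}\cap C_{q,\eta}=N_\eta\bigl(\max(\gamma_\eta(p),\gamma_\eta(q))\bigr)\subseteq N_\eta(\gamma_\eta(q'))=C_{q',\eta}.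
\]
Hence $y^*\in V(q')\subseteq W_\beta\subseteq O_\lambda$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ZFC}]
Apply Lemma~\ref{lem:scheme} to $\mathcal W_\alpha=\{V(p):p\in\mathcal C_\alpha\}$; its hypotheses hold by Lemma~\ref{lem:W} and Proposition~\ref{prop:closed}.
\end{proof}

Only two of the infinitely many pieces $p_k$ were used at the end, and a finite number is all that is available: a coordinate $\eta$ with $\delta_{\alpha(p_1)}\le\eta<\delta_{\alpha(p_2)}$ carries the tails of $p_0$ and $p_1$ and of no other $p_k$.

\section{Consequences, hypotheses and limits}\label{sec:limits}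

Theorem~\ref{thm:ZFC} gives separation properties for closed sets of size at most $\omega_1$ without any set-theoretic assumption.

\begin{corollary}[ZFC]\label{cor:ZFC}
\begin{itemize}
\item[(a)] If $Y\subseteq\Sigma$ is closed and $|Y|\le\omega_1$, then every open cover of the space $Y$ is refined by a partition of $Y$ into sets clopen in $Y$.
\item[(b)] Disjoint closed sets $H,K\subseteq\Sigma$ with $|H\cup K|\le\omega_1$ have disjoint open neighborhoods.
\item[(c)] If $D\subseteq\Sigma$ is closed and discrete and $|D|\le\omega_1$, then the points of $D$ have pairwise disjoint clopen neighborhoods.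
\end{itemize}
\end{corollary}

\begin{proof}
(a) Extend the members of the cover to open subsets of $\Sigma$, add $\Sigma\setminus Y$, and apply Theorem~\ref{thm:ZFC} with $R=Y$. A member of $\mathcal V$ that meets $Y$ is not contained in $\Sigma\setminus Y$, so it lies in one of the extended sets. The traces on $Y$ of these members form the partition.

(b) Apply Theorem~\ref{thm:ZFC} to $\{\Sigma\setminus H,\Sigma\setminus K\}$ with $R=H\cup K$. No member of $\mathcal V$ meets both $H$ and $K$, so the union of the members meeting $H$ and the union of those meeting $K$ are disjoint open neighborhoods.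

(c) Let $D\ne\emptyset$. Every subset of $D$ is closed in $\Sigma$, so the sets $\Sigma\setminus(D\setminus\{d\})$, $d\in D$, form an open cover whose members contain one point of $D$ each. Apply Theorem~\ref{thm:ZFC} with $R=D$ and take for $d$ the member of $\mathcal V$ that contains it.
\end{proof}

In (b) we obtain open sets only: Theorem~\ref{thm:ZFC} does not assert that $\bigcup\mathcal V$ is closed, because Lemma~\ref{lem:slices} applies to $O_\lambda$ only for countable $\lambda$.

The hypotheses on the factors were used as follows. \emph{Compactness} gives the finite sets $E_n$ and the finite partitions, hence (P1), on which the finiteness of saturated sets depends; it also gives the tube lemma in Lemma~\ref{lem:slices}. \emph{Metrizability} gives convergent sequences in slices and the cells; in particular the neighborhoods $N_\eta(m)$ are indexed by numbers, so that a tail is a function into $\omega$ and (G2) can be met by taking maxima. \emph{Zero-dimensionality} is needed for the conclusion: if $X_0=[0,1]$, a clopen set meeting the connected slice $Z(y,\{0\})$ contains it, so the cover by $\{z:z(0)<2/3\}$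 and $\{z:z(0)>1/3\}$ has no refinement that is a clopen partition. The bound \emph{$|R|\le\omega_1$} makes the sets $P_\eta$ and $\bigcup_{\alpha<\lambda}\mathcal C_\alpha$ countable.

The remaining comments rely on a theorem that we cite and do not prove; nothing above depends on it. Lawrence \cite{Law} showed that $\Sigma(\omega+1)$ is not normal if $2^\omega=2^{\omega_1}$. Granting this,
\[
\text{CH}\ \Longrightarrow\ \Sigma(\omega+1)\text{ is normal}\ \Longrightarrow\ 2^\omega<2^{\omega_1}.
\]
It also follows that ``$|R|\le\omega_1$'' in Theorem~\ref{thm:ZFC} cannot be weakened to ``$|R|\le\omega_2$'' in ZFC: in a model of $2^\omega=2^{\omega_1}=\omega_2$ we have $|\Sigma(\omega+1)|\le\mathfrak c=\omega_2$, so one could take $R=\Sigma(\omega+1)$ and obtain normality as in Section~\ref{sec:prelim}. The case $\omega_1<2^\omega<2^{\omega_1}$ is not settled here.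

\begin{thebibliography}{9}

\bibitem{Law}
L.~B. Lawrence, \emph{Failure of normality in the box product of uncountably many real lines}, Trans. Amer. Math. Soc. \textbf{348} (1996).

\bibitem{PS}
\emph{Paracompact subspaces in the box product topology},
\texttt{https://scholarcommons.sc.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=1048\&\allowbreak context=math\_facpub}.

\end{thebibliography}
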